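# New Reals, c.c.c. Forcing, and the Open Coloring Axiom

## 1. A c.c.c. poset that adds a real destroys OCA

The setting is a ground model $V$ and a forcing extension $V[G]$. We write $q\le p$ when $q$ is the stronger condition. The terms in the following statement are recalled in Section 2.

**Theorem 1.** Assume OCA. If $Q$ is a c.c.c. poset which adds a new real, then $Q$ forces $\neg\mathrm{OCA}$. The fragment $\mathrm{OCA}_\Delta$ of OCA defined below is enough as hypothesis on the ground model.

This answers Question 1 of "Some Remarks On The Open Coloring Axiom" (http://pi.math.cornell.edu/~justin/Ftp/OCA_c2.pdf), which asks: assuming OCA, if $Q$ is a c.c.c. poset which adds a new real, does $Q$ force that OCA fails? The answer is yes. What we shall really prove is a statement about one explicit graph, and Theorem 1 is read off from it.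

For $x\ne y$ in $2^\omega$ let $\Delta(x,y)=\min\{n:x(n)\ne y(n)\}$. For $t\in 2^{<\omega}$ let $[t]=\{x\in 2^\omega: t\subset x\}$. For $A\subseteq\omega$ and $X\subseteq 2^\omega$ let
$$K_A^X=\{\{x,y\}\in[X]^2:\Delta(x,y)\in A\}.$$
We write $K_A$ when $X$ is clear. Let $\mathrm{OCA}_\Delta$ be OCA restricted to the graphs $K_A^X$, for all $A\subseteq\omega$ and $X\subseteq 2^\omega$.

Fix in $V$ a partition $\langle A_s:s\in 2^{<\omega}\rangle$ of $\omega$ into infinite sets. In $V[G]$, let
$$Z=(2^\omega\cap V)\times 2^\omega\qquad(2^\omega\text{ computed in }V[G]),$$
and for $c\in 2^\omega$ let $\Gamma_c$ be the graph on $Z$ given by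
$$\{(x,f),(y,g)\}\in\Gamma_c\iff x\ne y\text{ and there is } l\in\omega\text{ with }\Delta(x,y)\in A_{c\restriction l}\text{ and }f\restriction l\ne g\restriction l. \tag{1}$$

**Theorem 2.** Assume $\mathrm{OCA}_\Delta$ in $V$. Let $Q$ be c.c.c., $p\in Q$, and $p\Vdash\dot c\in 2^\omega$.

* (a) $p\Vdash\Gamma_{\dot c}$ is not countably chromatic.
* (b) If $p\Vdash\dot c\notin V$, then $p\Vdash\Gamma_{\dot c}$ has no uncountable complete subgraph.
* (c) If $p\Vdash\dot c\in V$, then $p\Vdash\Gamma_{\dot c}$ has an uncountable complete subgraph.

So a new real $c$ carries its own counterexample to OCA, namely $\Gamma_c$. Part (c) says that the same recipe gives no counterexample when $c$ is old.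

**Proof of Theorem 1 from Theorem 2.** OCA implies $\mathrm{OCA}_\Delta$, so assume the latter. Let $p\in Q$ be arbitrary. Since $p$ forces that there is a new real, the maximal principle gives a name $\dot c$ with $p\Vdash\dot c\in 2^\omega\setminus V$. The graph $\Gamma_{\dot c}$ is open on a separable metric space (checked in Section 5). By (a) and (b), $p$ forces that it violates OCA. As $p$ was arbitrary, every condition forces $\neg$OCA. $\square$

## 2. Open graphs, antichains, and new reals

**Definition (open graph).** A graph on a separable metric space $X$ is a set $E\subseteq[X]^2$. It is open if $\{(x,y)\in X^2:\{x,y\}\in E\}$ is an open subset of $X^2$. A set $S\subseteq X$ is $E$-independent if $[S]^2\cap E=\emptyset$, and it is a complete subgraph of $E$ (or $E$-complete) if $[S]^2\subseteq E$. The graph $E$ is countably chromatic if $X$ is a union of countably many $E$-independent sets.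

**Definition (OCA, in Todorčević's formulation).** Every open graph on a separable metric space is either countably chromatic or else has an uncountable complete subgraph.

The two alternatives exclude each other: if $X$ is a union of countably many independent sets, an uncountable $S\subseteq X$ has two points in one of them, and so is not complete. Thus violating OCA means exhibiting an open graph for which both alternatives fail.

**Definition (new real).** The poset $Q$ adds a new real if every condition of $Q$ forces that there is an element of $2^\omega$ not in the ground model.

Recall that $Q$ is c.c.c. if every antichain (set of pairwise incompatible conditions) is countable. We shall use c.c.c. mainly in the following form: if $J$ is uncountable and $\langle p_x:x\in J\rangle$ are conditions, then there are $x\ne y$ in $J$ with $p_x,p_y$ compatible. Indeed, otherwise the $p_x$ are distinct (equal conditions are compatible) and form an uncountable antichain. We also recall that c.c.c. forcing preserves $\omega_1$, so a set which is uncountable in $V$ stays uncountable in $V[G]$. Finally, if $Q$ is c.c.c. and $p\Vdash\dot\sigma:\omega\to V$, then there is a countable $B\in V$ with $p\Vdash\mathrm{ran}\,\dot\sigma\subseteq B$: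 for each $n$, choosing for each possible value of $\dot\sigma(n)$ a condition below $p$ forcing it gives an antichain, so there are only countably many possible values.

The Baire category theorem for $2^\omega$ will be used twice, once in $V$ and once in $V[G]$, each time in this form: if $2^\omega=\bigcup_n S_n$, then some $S_n$ is dense in some $[t]$.

## 3. The graphs $K_A$ by hand

The graph $K_A^X$ is open: if $\Delta(x,y)=d\in A$ and $x',y'\in X$ agree with $x,y$ respectively on the first $d+1$ coordinates, then $\Delta(x',y')=d$. Two points of $X$ are non-adjacent in $K_A^X$ exactly when they are adjacent in $K_{\omega\setminus A}^X$.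

On the full space $X=2^\omega$, the dichotomy can be seen directly.

If $A$ is finite, choose $N>\max A$ (any $N$ if $A=\emptyset$). For $t\in 2^N$, two distinct points of $[t]$ have $\Delta\ge N$. So the $2^N$ sets $[t]$ are $K_A$-independent and cover $2^\omega$.

If $A$ is infinite, let $P_A$ be the set of $x\in 2^\omega$ that vanish off $A$. It is uncountable, and two distinct elements of $P_A$ can first differ only at an element of $A$. So $P_A$ is an uncountable complete subgraph. That $K_A$ is then not countably chromatic follows from the exclusion noted above. It also follows from Baire category, and this second argument will return: some independent set would be dense in some $[t]$, and a set $S$ dense in $[t]$ satisfies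
$$\text{every } d\ge|t| \text{ equals }\Delta(y,y')\text{ for some } y,y'\in S. \tag{2}$$
To see (2), take $u\in 2^d$ extending $t$ and choose $y\in S\cap[u^\frown 0]$ and $y'\in S\cap[u^\frown1]$.

The force of $\mathrm{OCA}_\Delta$ lies in the sets $X$ other than $2^\omega$. We will use it in two forms, for arbitrary $X\subseteq 2^\omega$ and $A\subseteq\omega$ in $V$:

* (i) if $K_A^X$ has no uncountable complete subgraph, then $X$ is a union of countably many $K_A$-independent sets;
* (ii) if $X$ is uncountable, then there is an uncountable $J\subseteq X$ which is either $K_A$-complete or $K_A$-independent.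

Form (ii) holds because if $X$ is a countable union of independent sets, one of them is uncountable.

## 4. Why a graph on the old reals alone gets stuck

Suppose $Q$ is c.c.c. and adds a real. We look for an open graph in $V[G]$ that violates OCA. A sensible first try is to keep the simple graphs $K_A$, put them on the old reals $X=2^\omega\cap V$, and let only the parameter $A\subseteq\omega$ be new. Let $\dot A$ be a name for $A$, and for a condition $p$ let
$$D_p=\{n\in\omega:p\Vdash n\in\dot A\}\in V .$$
This is the part of $A$ that $p$ knows.

Suppose some $D_p$ is infinite. In $V$ let $P$ be the set of $x\in 2^\omega$ vanishing off $D_p$. It is uncountable in $V$, hence in $V[G]$ by c.c.c., and if $p\in G$ then $\Delta(x,y)\in D_p\subseteq A$ for all $x\ne y$ in $P$. So below $p$ the graph has an uncountable complete subgraph and is no counterexample.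

So $\dot A$ must be such that every $D_p$ is finite. Such names exist: if $e:2^{<\omega}\to\omega$ is a bijection in $V$, $\dot c$ is a name for a new real and $\dot A$ names $\{e(c\restriction l):l\in\omega\}$, then $e(s)\in D_p$ means $p\Vdash s\subset\dot c$, and an infinite $D_p$ would let $p$ decide all of $\dot c$. Now try to show that the graph is not countably chromatic. Suppose $q$ forces $X=\bigcup_n\dot H_n$ with each $\dot H_n$ independent. For $x\in X$ choose in $V$ a condition $p_x\le q$ and $n_x\in\omega$ with $p_x\Vdash x\in\dot H_{n_x}$. If $x\ne y$, $n_x=n_y$ and $p_x,p_y$ are compatible, then a common extension forces $\Delta(x,y)\notin\dot A$, and hence $\Delta(x,y)\notin D_{p_x}\cup D_{p_y}$. Split $X$ into countably many classes on which $n_x$ and the finite set $D_{p_x}$ are constant, say $D_{p_x}=D$. In such a class an uncountable $K_D$-complete set would give an uncountable antichain. So form (i) of $\mathrm{OCA}_\Delta$ yields a cover of $2^\omega\cap V$, in $V$, by countably many sets, each of them $K_D$-independent for some finite $D$.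

Here the argument stops, because this is no contradiction: for finite $D$ the whole space is always such a union (Section 3). A contradiction through (2) needs an infinite $D$, which is exactly what the first half forbids. (This shows that the argument gives nothing. It does not show that the graph is countably chromatic, and we do not claim that.)

So there is a conflict. To defeat countable colorings, a condition should know infinitely many values of $\Delta$ at which points are adjacent. To defeat complete subgraphs, it should not.

## 5. A second coordinate that switches levels on and off

The graph $\Gamma_c$ resolves the conflict by letting adjacency depend on a second coordinate. A condition that decides $c\restriction l$ knows the whole infinite set $A_{c\restriction l}$. But two points $(x,f),(y,g)$ may use this set only if $f\restriction l\ne g\restriction l$. In an independent set coming from a countable cover, Baire category in $V[G]$ provides many $f$ over a single $x$, so some level $l$ is switched on. In an uncountable complete subgraph there is only one $f$ over each $x$, and thinning out to an uncountable set makes these $f$'s agree up to any prescribed length, which switches the low levels off.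

Since the sets $A_s$ partition $\omega$, (1) can be restated. For $x\ne y$ let $s$ be the unique element of $2^{<\omega}$ with $\Delta(x,y)\in A_s$. Then
$$\{(x,f),(y,g)\}\in\Gamma_c\iff s\subset c\ \text{ and }\ f\restriction|s|\ne g\restriction|s|. \tag{3}$$

For a concrete example, enumerate $2^{<\omega}$ as $s_0=\emptyset,\ s_1=\langle0\rangle,\ s_2=\langle1\rangle,\dots$ and put $A_{s_k}=\{2^k(2m+1)-1:m\in\omega\}$. Then $A_\emptyset=\{0,2,4,\dots\}$, $A_{\langle0\rangle}=\{1,5,9,\dots\}$ and $A_{\langle1\rangle}=\{3,11,19,\dots\}$. Suppose $c(0)=1$. If $\Delta(x,y)=3$, then $s=\langle1\rangle\subset c$ and $(x,f),(y,g)$ are adjacent exactly when $f(0)\ne g(0)$. If $\Delta(x,y)=1$, then $s=\langle0\rangle\not\subset c$ and they are never adjacent. If $\Delta(x,y)=4$, then $s=\emptyset$ and they are never adjacent, because $f\restriction0=g\restriction0$ always.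

**Openness of $\Gamma_c$.** The purpose is to see that OCA applies to $\Gamma_c$. The space $Z$ is a subspace of $2^\omega\times2^\omega$, hence a separable metric space. Let $(x,f),(y,g)$ be adjacent, witnessed by $l$, and let $d=\Delta(x,y)$. Let $(x',f'),(y',g')\in Z$ agree with $(x,f),(y,g)$ respectively on the first $d+1$ places of the first coordinate and the first $l$ places of the second. Then $\Delta(x',y')=d\in A_{c\restriction l}$ and $f'\restriction l=f\restriction l\ne g\restriction l=g'\restriction l$, so these points are adjacent, witnessed by the same $l$. Hence adjacency is an open relation.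

**Proof of Theorem 2(c).** The simplest case is an old $c$, where a complete subgraph can be written down. Let $G\ni p$ be generic and $c=\dot c^G\in V$. In $V$ choose $d_0<d_1<\cdots$ with $d_i\in A_{c\restriction(i+1)}$, which is possible since each $A_s$ is infinite. Let $P\in V$ be the set of $x\in 2^\omega\cap V$ that vanish off $\{d_i:i<\omega\}$, and for $x\in P$ define $f_x\in2^\omega$ by $f_x(i)=x(d_i)$. Let $x\ne y$ be in $P$. Then $\Delta(x,y)=d_i$ for some $i$. With $l=i+1$ we have $\Delta(x,y)\in A_{c\restriction l}$, and $f_x(i)=x(d_i)\ne y(d_i)=f_y(i)$, so $f_x\restriction l\ne f_y\restriction l$. Hence $\{(x,f_x):x\in P\}$ is a complete subgraph. The set $P$ is uncountable in $V$, and therefore in $V[G]$, because $Q$ preserves $\omega_1$. $\square$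

This construction needed $c\in V$ in order to have $P$ in $V$: the first coordinates must be old.

## 6. What compatible conditions say about $\Delta$

For (a) and (b) we argue by contradiction and pull information back into $V$. The next two lemmas do this. They use neither c.c.c. nor any form of OCA.

**Lemma 3.** Let $Q$ be any poset, $p\Vdash\dot c\in2^\omega$, and suppose $q\le p$ forces $Z=\bigcup_n\dot H_n$ with every $\dot H_n$ being $\Gamma_{\dot c}$-independent. Let $X=2^\omega\cap V$. Then in $V$ there are $p_x\le q$, $n_x\in\omega$ and $\tau_x,s_x\in2^{<\omega}$, for $x\in X$, such that: if $x\ne y$, $(n_x,\tau_x,s_x)=(n_y,\tau_y,s_y)=(n,\tau,s)$, and $p_x,p_y$ are compatible, then $\Delta(x,y)\notin A_s$.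

**Step 1: choosing the conditions.** We want $p_x$ to know a level that is switched on over $x$. Fix $x\in X$. In an extension by a generic containing $q$ we have $2^\omega=\bigcup_n\{f:(x,f)\in H_n\}$, because $H_0,H_1,\dots$ cover $\{x\}\times2^\omega\subseteq Z$. By the Baire category theorem in that extension, there are $n\in\omega$ and $\tau\in2^{<\omega}$ such that $\{f:(x,f)\in H_n\}$ is dense in $[\tau]$. Some condition below $q$ decides such $n$ and $\tau$, and extending it further we can also decide $\dot c\restriction(|\tau|+1)$. So, working in $V$, choose $p_x\le q$, $n_x$, $\tau_x$ and $s_x$ with $|s_x|=|\tau_x|+1$ such that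
$$p_x\Vdash\{f:(x,f)\in\dot H_{n_x}\}\text{ is dense in }[\tau_x],\ \text{ and }\ s_x\subset\dot c. \tag{4}$$

**Step 2: the forbidden values.** We check that $A_s$ is forbidden for $\Delta(x,y)$. Suppose $x\ne y$ have the same triple $(n,\tau,s)$, $p_x$ and $p_y$ are compatible, and $\Delta(x,y)\in A_s$. Take a generic containing both $p_x$ and $p_y$, and put $l=|\tau|+1$, so that $c\restriction l=s$. By (4), density over $x$ in $[\tau^\frown0]\subseteq[\tau]$ and over $y$ in $[\tau^\frown1]\subseteq[\tau]$ gives $f,g\in[\tau]$ with
$$(x,f)\in H_n,\quad f(|\tau|)=0,\qquad (y,g)\in H_n,\quad g(|\tau|)=1 .$$
Then $f\restriction l\ne g\restriction l$ and $\Delta(x,y)\in A_s=A_{c\restriction l}$. So $(x,f)$ and $(y,g)$ are adjacent and both in $H_n$, contradicting independence. $\square$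

**Lemma 4.** Let $Q$ be any poset, $p\Vdash\dot c\in2^\omega\setminus V$, and suppose $q\le p$ forces that $\dot H\subseteq Z$ is an uncountable complete subgraph of $\Gamma_{\dot c}$. Then in $V$ there are an uncountable $I_1\subseteq2^\omega$, a finite sequence $r\in2^{<\omega}$, and conditions $q_x^0,q_x^1\le q$ for $x\in I_1$ such that, with
$$B_i=\bigcup\{A_s:s\supseteq r^\frown i\}\qquad(i\in\{0,1\}),$$
we have: if $x\ne y$ are in $I_1$ and $q_x^i,q_y^i$ are compatible, then $\Delta(x,y)\in B_i$.

Note that $B_0\cap B_1=\emptyset$, since the $A_s$ are pairwise disjoint and no $s$ extends both $r^\frown0$ and $r^\frown1$.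

**Step 1: from $\dot H$ to a function on old reals.** We extract an uncountable set of $x$'s lying in $V$. Adjacent points of $\Gamma_{\dot c}$ have different first coordinates. So $q$ forces that $\dot H$ is the graph of a function $\dot F$ with domain contained in $2^\omega\cap V$, and the domain is uncountable because $\dot H$ is. In $V$ let
$$I=\{x\in2^\omega:\exists q'\le q\ \ q'\Vdash x\in\mathrm{dom}\,\dot F\}.$$
If $x\in V$ belongs to $\mathrm{dom}\,F$ in an extension by a generic containing $q$, some condition below $q$ in the generic forces this, so $x\in I$. Thus $q\Vdash\mathrm{dom}\,\dot F\subseteq\check I$. If $I$ were countable in $V$, it would be countable in the extension, and so would $\mathrm{dom}\,F$. So $I$ is uncountable. For $x\in I$ choose $q_x\le q$ with $q_x\Vdash x\in\mathrm{dom}\,\dot F$.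

**Step 2: splitting at the first undecided place of $\dot c$.** Here the newness of $\dot c$ is used. The finite sequences $t$ with $q_x\Vdash t\subset\dot c$ form a chain under extension, which contains $\emptyset$. If this chain had no longest element, its union would be a real $z\in V$ with $q_x\Vdash\dot c=z$, contradicting $q_x\Vdash\dot c\notin V$. So there is a longest $r_x$ with $q_x\Vdash r_x\subset\dot c$. For each $i\in\{0,1\}$, $q_x$ does not force $r_x{}^\frown(1-i)\subset\dot c$, so some extension of $q_x$ forces $r_x{}^\frown(1-i)\not\subset\dot c$, and this extension then forces $r_x{}^\frown i\subset\dot c$. This gives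
$$q_x^0,q_x^1\le q_x\quad\text{with}\quad q_x^i\Vdash r_x{}^\frown i\subset\dot c\qquad(i\in\{0,1\}).$$
Extending $q_x^i$ further, we may assume that it decides $\dot F(x)\restriction|r_x|$, say as $\tau_x^i$.

**Step 3: thinning out.** We make the finite data constant, in order to switch off all levels up to $|r|$. There are only countably many triples $(r_x,\tau_x^0,\tau_x^1)$, so there are an uncountable $I_1\subseteq I$ and $r,\tau^0,\tau^1$ with $r_x=r$, $\tau_x^0=\tau^0$, $\tau_x^1=\tau^1$ for all $x\in I_1$.

**Step 4: the required values.** We check the conclusion. Let $x\ne y$ be in $I_1$ and let $q_x^i,q_y^i$ be compatible. In an extension by a generic containing both, $(x,F(x))$ and $(y,F(y))$ are distinct members of $H$, hence adjacent. So there is $l$ with $\Delta(x,y)\in A_{c\restriction l}$ and $F(x)\restriction l\ne F(y)\restriction l$. Both $F(x)$ and $F(y)$ extend $\tau^i$, which has length $|r|$. Hence $l>|r|$. Since $r^\frown i\subset c$, it follows that $c\restriction l\supseteq r^\frown i$. So $\Delta(x,y)\in A_s$ for $s=c\restriction l\supseteq r^\frown i$, that is, $\Delta(x,y)\in B_i$. $\square$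

One more fact is needed, purely about $V$.

**Lemma 5.** In $V$, $2^\omega$ is not a union of countably many sets each of which is $K_{A_s}$-independent for some $s\in2^{<\omega}$ ($s$ depending on the set).

**Proof.** If it were, Baire category in $V$ would make one of these sets, say $Y$, independent for $K_{A_s}$, dense in some $[t]$. Since $A_s$ is infinite, pick $d\in A_s$ with $d\ge|t|$. By (2) there are $y,y'\in Y$ with $\Delta(y,y')=d\in A_s$, a contradiction. $\square$

## 7. A warm-up: countable posets

If $Q$ is countable, for instance Cohen forcing $2^{<\omega}$ ordered by extension, the lemmas finish the job with no hypothesis on $V$. The reason is that we can make the conditions equal, and equal conditions are compatible.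

For (a), suppose Lemma 3 applies. Split $X$ into the countably many classes on which $(n_x,\tau_x,s_x,p_x)$ is constant. Any two points of a class have equal, hence compatible, conditions, so each class is $K_{A_s}$-independent for its $s$. This contradicts Lemma 5.

For (b), suppose Lemma 4 applies. Some uncountable subset of $I_1$ has $q_x^0$ and $q_x^1$ both constant. Any two distinct points $x,y$ of it satisfy $\Delta(x,y)\in B_0$ (from $i=0$) and $\Delta(x,y)\in B_1$ (from $i=1$). This is impossible since $B_0\cap B_1=\emptyset$.

For an uncountable c.c.c. poset, we cannot make conditions equal. An uncountable family of conditions merely has some compatible pair. What we need instead is a pattern on pairs: a large set on which $\Delta$ behaves the same way for all pairs, so that a single compatible pair gives a contradiction. This is what $\mathrm{OCA}_\Delta$ in the ground model supplies.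

## 8. Countable colorings: proof of Theorem 2(a)

Assume $\mathrm{OCA}_\Delta$ in $V$, let $Q$ be c.c.c. and $p\Vdash\dot c\in2^\omega$. If (a) fails, some $q\le p$ forces that $\Gamma_{\dot c}$ is countably chromatic. So there are names as in Lemma 3, and we take $p_x,n_x,\tau_x,s_x$ for $x\in X=2^\omega\cap V$ from that lemma. Work in $V$.

**Step 1: countably many classes.** We isolate the sets to which $\mathrm{OCA}_\Delta$ will be applied. For each triple $(n,\tau,s)$ let
$$X_{n,\tau,s}=\{x\in X:(n_x,\tau_x,s_x)=(n,\tau,s)\}.$$
There are countably many triples, and these sets cover $X$.

**Step 2: no uncountable complete set.** We rule out one alternative of $\mathrm{OCA}_\Delta$ by c.c.c. Suppose $J\subseteq X_{n,\tau,s}$ is uncountable and $K_{A_s}$-complete. For $x\ne y$ in $J$ we have $\Delta(x,y)\in A_s$, so by Lemma 3 $p_x$ and $p_y$ are incompatible. Then $\{p_x:x\in J\}$ is an uncountable antichain, contradicting c.c.c.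

**Step 3: the contradiction.** The other alternative must hold everywhere, and Baire category forbids that. By form (i) of $\mathrm{OCA}_\Delta$, each $X_{n,\tau,s}$ is a countable union of $K_{A_s}$-independent sets. Choosing such a cover for every triple, we get $2^\omega$ (in $V$) as a union of countably many sets, each $K_{A_s}$-independent for some $s$. This contradicts Lemma 5. $\square$

Compare with Section 4. There a class could forbid only a finite set $D$ of values of $\Delta$. Here it forbids the infinite set $A_s$, because the second coordinates $f,g$ could be chosen in $V[G]$ so as to differ at place $|\tau|$.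

## 9. Complete subgraphs: proof of Theorem 2(b)

Assume $\mathrm{OCA}_\Delta$ in $V$, let $Q$ be c.c.c. and $p\Vdash\dot c\in2^\omega\setminus V$. If (b) fails, some $q\le p$ forces that a certain $\dot H$ is an uncountable complete subgraph of $\Gamma_{\dot c}$. Take $I_1$, $r$, $q_x^i$ and $B_i$ from Lemma 4, and work in $V$.

**Step 1: uniformizing $\Delta$ with respect to $B_0$.** We want all pairs to treat $B_0$ alike. By form (ii) of $\mathrm{OCA}_\Delta$, applied to $K_{B_0}^{I_1}$, there is an uncountable $J\subseteq I_1$ which is either $K_{B_0}$-complete or $K_{B_0}$-independent.

**Step 2: each outcome gives an uncountable antichain.** The two families $q_x^0$ and $q_x^1$ are there so that each outcome contradicts one of them.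

Suppose $J$ is complete. For $x\ne y$ in $J$, $\Delta(x,y)\in B_0$, hence $\Delta(x,y)\notin B_1$ by disjointness. By Lemma 4 with $i=1$, $q_x^1$ and $q_y^1$ are incompatible. So $\{q_x^1:x\in J\}$ is an uncountable antichain.

Suppose $J$ is independent. For $x\ne y$ in $J$, $\Delta(x,y)\notin B_0$. By Lemma 4 with $i=0$, $q_x^0$ and $q_y^0$ are incompatible. So $\{q_x^0:x\in J\}$ is an uncountable antichain.

Either way c.c.c. is contradicted. $\square$

With (c) proved in Section 5, this completes the proof of Theorem 2, and with it that of Theorem 1.

## 10. Old reals, local forms, and Martin's axiom

**Corollary 6.** Let $V\models\mathrm{OCA}_\Delta$ and let $G$ be generic for a c.c.c. poset. Then in $V[G]$ no $\Gamma_c$ ($c\in2^\omega$) is countably chromatic, and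
$$2^\omega\cap V=\{c\in2^\omega:\Gamma_c\text{ has an uncountable complete subgraph}\}.$$

**Proof.** Let $c\in V[G]$ be a real with name $\dot c$. Some condition $p\in G$ forces $\dot c\in2^\omega$ and decides whether $\dot c\in V$. Apply (a), and (b) or (c), to this $p$. $\square$

So for every new real $c$, and not merely for some, the graph $\Gamma_c$ is a counterexample to OCA.

**Corollary 7 (local form).** Assume $\mathrm{OCA}_\Delta$, let $Q$ be c.c.c. and $p\in Q$. If $p\Vdash\mathrm{OCA}$, then $p$ forces that there are no new reals, and in fact no new $\omega$-sequences of elements of $V$.

**Proof.** If some $q\le p$ forced a new real to exist, there would be a name $\dot c$ with $q\Vdash\dot c\in2^\omega\setminus V$. By Theorem 2(a) and (b), $q\Vdash\neg\mathrm{OCA}$, contradicting $q\le p$. So $p$ forces that there are no new reals. If a condition $q\le p$ forces $\dot\sigma:\omega\to V$, then by c.c.c. there is a countable $B\in V$ with $q\Vdash\mathrm{ran}\,\dot\sigma\subseteq B$. Through an enumeration of $B$ in $V$, $\dot\sigma$ becomes a function from $\omega$ to $\omega$, which is coded by a subset of $\omega\times\omega$, hence by a real. This real lies in $V$, so $\dot\sigma$ does too. $\square$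

The hypothesis that $Q$ adds a real cannot simply be dropped from Theorem 1: trivial forcing is c.c.c. and preserves OCA. Corollary 7 says that, over a model of OCA, forcing no new reals below $p$ is necessary for a c.c.c. condition $p$ to force OCA. With Martin's axiom in the ground model, the hypothesis can be weakened to atomlessness. Recall that $Q$ is atomless if below every condition there are two incompatible ones, and that $\mathrm{MA}_{\aleph_1}$ says: for every nonempty c.c.c. poset and every $\aleph_1$ dense subsets of it, some filter meets all of them.

**Corollary 8.** Assume $\mathrm{OCA}+\mathrm{MA}_{\aleph_1}$. Then every atomless c.c.c. poset forces $\neg\mathrm{OCA}$.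

**Step 1: set-up.** We fix a condition to argue against. Passing to the separative quotient changes neither the extensions nor the properties c.c.c. and atomless. So assume $Q$ is separative: its order is antisymmetric, and $q\Vdash a\in\dot G$ implies $q\le a$. If the corollary fails, some $p$ forces OCA. By Corollary 7, forcing below $p$ adds no new $\omega$-sequences of elements of $V$.

**Step 2: a refining sequence of antichains.** We build $\langle A_\alpha:\alpha<\omega_1\rangle$ (not to be confused with the sets $A_s$), where each $A_\alpha$ is a maximal antichain below $p$ and, for $\beta<\alpha$, every member of $A_\alpha$ lies below a member of $A_\beta$. This member is unique, as $A_\beta$ is an antichain.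

* $A_0=\{p\}$.
* $A_{\alpha+1}$ is obtained by replacing each $a\in A_\alpha$ by a maximal antichain below $a$ with at least two elements, which exists since $Q$ is atomless.
* For limit $\lambda$, $A_\lambda$ is a maximal antichain inside the set $E_\lambda$ of conditions lying below a member of $A_\alpha$ for every $\alpha<\lambda$.

At successors, members of $A_{\alpha+1}$ below the same $a$ are incompatible by choice, and those below different $a$'s because $A_\alpha$ is an antichain. Any $q\le p$ is compatible with some $a\in A_\alpha$, and a common extension is compatible with a member of the antichain below $a$, so maximality holds. At limits we need that $E_\lambda$ is dense below $p$, for then $A_\lambda$ is a maximal antichain below $p$. Let $q\le p$. Since each $A_\alpha$ is a maximal antichain below $p$, $q$ forces that there is a unique $a_\alpha\in A_\alpha\cap\dot G$ for each $\alpha<\lambda$. As $\lambda$ is countable in $V$, the sequence $\langle a_\alpha:\alpha<\lambda\rangle$ can be re-indexed by $\omega$ in $V$, so it lies in $V$, and some $q'\le q$ decides it. Then $q'\Vdash a_\alpha\in\dot G$, and by separativity $q'\le a_\alpha$, for all $\alpha<\lambda$. So $q'\in E_\lambda$.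

**Step 3: the tree.** We check that $T=\bigcup_{\alpha<\omega_1}A_\alpha$, with the order of $Q$ (stronger conditions further from the root), is a tree with levels $A_\alpha$ and only countable antichains. A member of $A_{\alpha+1}$ is strictly below the member of $A_\alpha$ above it, since the latter was replaced by an antichain with at least two elements. So if $\beta<\alpha$, then a member of $A_\alpha$ lies below a member of $A_{\beta+1}$, and hence strictly below its member of $A_\beta$. It cannot equal any other member of $A_\beta$, being incompatible with those. So the $A_\alpha$ are pairwise disjoint.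

Next, let $a\in A_\beta$ and $b\in A_\alpha$ with $\beta\le\alpha$ be compatible. Then $b\le a'$ for some $a'\in A_\beta$ (with $a'=b$ if $\beta=\alpha$). So $a$ and $a'$ are compatible, hence $a=a'$ and $b\le a$. Therefore compatible elements of $T$ are comparable, with the one from the later level below. The elements of $T$ strictly above $b\in A_\alpha$ are then exactly one from each $A_\beta$ with $\beta<\alpha$, and they decrease as $\beta$ increases. So $T$ is a tree of height $\omega_1$ with levels $A_\alpha$. Incomparable elements of $T$ are incompatible in $Q$, so antichains of $T$ are countable.

**Step 4: no branch through all levels.** We show that there is no sequence $\langle b_\alpha:\alpha<\omega_1\rangle$ with $b_\alpha\in A_\alpha$ and $b_\beta\le b_\alpha$ for $\alpha<\beta$. Given one, choose for each $\alpha$ a sibling $c_{\alpha+1}\in A_{\alpha+1}\setminus\{b_{\alpha+1}\}$ with $c_{\alpha+1}\le b_\alpha$. For $\alpha<\beta$ we have $c_{\beta+1}\le b_\beta\le b_{\alpha+1}$, and $b_{\alpha+1}$ is incompatible with $c_{\alpha+1}$. So $\{c_{\alpha+1}:\alpha<\omega_1\}$ is an uncountable antichain in $Q$, a contradiction. In particular $T$ has no uncountable branch: the set of all elements of $T$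 lying above or equal to a member of an uncountable chain would be such a sequence. Thus $T$ is a Suslin tree.

**Step 5: Martin's axiom.** It remains to recall why $\mathrm{MA}_{\aleph_1}$ excludes $T$. As a poset, $T$ is c.c.c.: elements with no common lower bound in $T$ are incomparable, hence incompatible in $Q$. For $\alpha<\omega_1$ let $D_\alpha=\bigcup_{\beta\ge\alpha}A_\beta$. It is dense in $T$: if $a\in A_\beta$ with $\beta<\alpha$, then by maximality some $b\in A_\alpha$ is compatible with $a$, and $b\le a$ by Step 3. Let $F$ be a filter on $T$ meeting every $D_\alpha$. Elements of $F$ are pairwise compatible, hence pairwise comparable. For each $\alpha$ pick $t\in F\cap D_\alpha$ and let $b_\alpha$ be the member of $A_\alpha$ with $t\le b_\alpha$. Then $b_\alpha\in F$, because filters are closed upward. For $\alpha<\beta$, $b_\alpha$ and $b_\beta$ are comparable, and $b_\beta\le b_\alpha$ by Step 3. This sequence contradicts Step 4.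

So no condition of $Q$ forces OCA. Since a condition that does not force $\neg\mathrm{OCA}$ has an extension forcing OCA, every condition forces $\neg\mathrm{OCA}$. $\square$
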